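# Gluing two primes of different heights in a Henselian local domain

## 1. Two branches, a domain between them, and two primes to glue

Let $k$ be a countable field, for instance $\mathbb Q$, and look at the complete local ring
$$T=k[[x,y_1,y_2,w]]/(xy_1,xy_2).$$
Its spectrum has two branches. The branch $x=0$ is $\operatorname{Spec}k[[y_1,y_2,w]]$, of dimension $3$; the branch $y_1=y_2=0$ is $\operatorname{Spec}k[[x,w]]$, of dimension $2$. They meet where $x=y_1=y_2=0$, that is, along the prime $q=(x,y_1,y_2)T$ with $T/q=k[[w]]$. The ring $T$ has maximal chains of primes of two different lengths, one on each branch: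
$$(y_1,y_2)\subset (y_1,y_2,w)\subset M,\qquad (x)\subset(x,w)\subset(x,w,y_1)\subset M .$$
Of course $T$ is not a domain. We shall find *inside* $T$ a subring $B$ with these properties: $B$ is a Noetherian local domain, it is Henselian and integrally closed, and its nonzero primes are exactly the contractions of the primes of $T$ that are **not** contained in $q$, with the same inclusions and the same quotient rings. In passing from $T$ to $B$ the primes inside $q$ (among them both minimal primes) are replaced by the single prime $0$. So $B$ keeps both chains, now with common bottom:
$$0\subset P_1\subset N,\qquad 0\subset Z\subset Q'\subset N,$$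
where $P_1,Z,Q'$ come from $(y_1,y_2,w)$, $(x,w)$, $(x,w,y_1)$. The quotients $B/P_1\cong k[[x]]$ and $B/Q'\cong k[[y_2]]$ are both power series rings in one variable. Hence we may *glue* $P_1$ to $Q'$: put
$$R=\{\beta\in B:\ \beta(s,0,0,0)=\beta(0,0,s,0)\ \text{ in } k[[s]]\},$$
where $\beta(x,y_1,y_2,w)$ is evaluated first along the $x$-axis and then along the $y_2$-axis. In $R$ the two primes become one: $P_1\cap R=Q'\cap R$. The chain $0\subset P_1\subset N$, which is maximal in $B$, contracts to $0\subset Q'\cap R\subset N\cap R$, and now $Z\cap R$ can be inserted.

This is what the construction is for. It yields a finite extension $R\subset B$ of Henselian local domains in which a maximal chain of primes contracts to a chain that is not maximal, and in which $R$ nevertheless has maximal chains of all the lengths that occur in its integral extensions. The next section says precisely what is asked.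

## 2. Maximal chains, the class $\mathcal C$, and the Henselian case of (2.10)

All rings are commutative with identity. A *local* ring is a Noetherian ring with a unique maximal ideal, as in Nagata's *Local Rings*; a ring with a unique maximal ideal, Noetherian or not, is called *quasi-local*. An *integral extension domain* of a domain $R$ is a domain $D\supset R$ that is integral over $R$. It need not be Noetherian.

**Definition (mcpil).** A chain of primes $P_0\subset P_1\subset\dots\subset P_n$ (strict inclusions) has length $n$. It is *maximal* if $P_0$ is a minimal prime, $P_n$ is a maximal ideal, and no prime can be inserted between consecutive terms. A *mcpil $n$* is a maximal chain of prime ideals of length $n$.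

For example, $0\subset(X)\subset(X,Y)$ is a mcpil $2$ in $k[[X,Y]]$. The ring $T$ of Section 1 has a mcpil $2$ and a mcpil $3$. In a ring of finite dimension $d$, a chain of length $d$ is automatically maximal.

**Definition (the class $\mathcal C$).** $\mathcal C$ is the class of local domains $R$ such that, for every $n$, some integral extension domain of $R$ has a mcpil $n$ if and only if $R$ has a mcpil $n$.

Since $R$ is an integral extension domain of itself, only one implication has content: lengths that occur upstairs must occur in $R$. A field is in $\mathcal C$, because its integral extension domains are fields. Every complete local domain is in $\mathcal C$; this is a consequence of Lemma 4 below. The source also recalls that $R[X]_{(M,X)}\in\mathcal C$ for every local domain $(R,M)$; we shall not need it.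

**Definition (Henselian).** A local ring $(R,\mathfrak m)$ is *Henselian* if for every monic $f\in R[X]$, each simple root of $f$ modulo $\mathfrak m$ lifts to a root of $f$ in $R$. This is equivalent to the factorization form: a factorization of $f$ modulo $\mathfrak m$ into two coprime monic factors lifts to a factorization of $f$ into monic factors (EGA IV 18.5; Nagata §43).

Complete local rings are Henselian, by Hensel's lemma. The ring $k[X]_{(X)}$ with $\operatorname{char}k\ne2$ is not: $Y^2-(1+X)$ has the simple root $1$ modulo $X$, but $1+X$ is not a square in $k(X)$.

The article "Notes on local integral extension domains" has a result (2.10): there are local domains $R\subset S$ such that $S$ is a finite integral extension of $R$, $R\in\mathcal C$, and some mcpil $n$ in $S$ does not contract in $R$ to a maximal chain of primes. The question is whether $R$ can in addition be Henselian. It can.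

**Theorem A.** There are local domains $R\subset S$ such that $R$ is Henselian, $S$ is a finite integral extension of $R$, $R\in\mathcal C$, and some mcpil $2$ in $S$ does not contract in $R$ to a maximal chain of prime ideals. Here $\dim R=3$.

**Theorem B.** Let $n,d\ge0$ be integers. The following are equivalent.

1. There is a Henselian local domain $R\in\mathcal C$ with $\dim R=d$ and a finite integral extension domain $S$ of $R$ having a mcpil $n$ that does not contract in $R$ to a maximal chain of prime ideals.
2. $2\le n\le d-1$.

When (2) holds, $R,S$ can moreover be chosen so that:

- $S=R+Rb$ for some $b\in S$;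
- $S$ is the integral closure of $R$ in its fraction field (so $S$ is a normal Henselian local domain);
- the set of lengths of maximal chains of primes, taken in $R$ or in all integral extension domains of $R$, is exactly $\{n,d\}$.

We use the following textbook facts.

- For an integral extension: lying over, going up, and incomparability (a strict inclusion of primes contracts to a strict inclusion). Hence dimensions agree. Over a normal domain, an integral extension domain also satisfies going down.
- Eakin–Nagata: if a Noetherian ring $B$ is a finite module over a subring $R$, then $R$ is Noetherian.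
- A complete local domain $C$ is catenary, $\operatorname{ht}\mathfrak p+\dim C/\mathfrak p=\dim C$ for each prime $\mathfrak p$, and its integral closure is a finite $C$-module and again a complete local domain (Cohen, Nagata).
- For ideals $\mathfrak a,\mathfrak b$ of a ring $A$, the natural map identifies $A/(\mathfrak a\cap\mathfrak b)$ with $A/\mathfrak a\times_{A/(\mathfrak a+\mathfrak b)}A/\mathfrak b$. Indeed, if $t_1-t_2=a+b$ with $a\in\mathfrak a$, $b\in\mathfrak b$, then $t_1-a=t_2+b$ maps to the pair given by $(t_1,t_2)$; the kernel is clear.
- An integral extension domain $D$ of a Henselian local domain $(R,\mathfrak m)$ is quasi-local (Nagata §43).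

The last fact has a short proof from the factorization form. Suppose $D$ has maximal ideals $\mathfrak n_1\neq\mathfrak n_2$, both of which contract to $\mathfrak m$, and let $a\in\mathfrak n_1\setminus\mathfrak n_2$. Take a monic $f\in R[X]$ with $f(a)=0$. Modulo $\mathfrak m$ write $\bar f=X^e\bar g$ with $\bar g(0)\ne0$, and lift this to $f=GH$ with $G,H$ monic. As $D$ is a domain, $G(a)=0$ or $H(a)=0$. Modulo $\mathfrak n_1$ we have $H(a)\equiv\bar g(0)\neq0$, so $H(a)\ne0$. Modulo $\mathfrak n_2$ we have $G(a)\equiv a^e\not\equiv0$, so $G(a)\neq0$. This is a contradiction.

## 3. Which lengths can occur, and why complete or catenary rings do not help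

Before building anything, we see what an example must look like. First, very short chains are impossible.

**Proposition 1 (this is (1)⇒(2) of Theorem B).** Let $R$ be a Henselian local domain of dimension $d$ and $S$ an integral extension domain of $R$ with a mcpil $n$ whose contraction to $R$ is not maximal. Then $2\le n\le d-1$.

*Proof.* The ring $S$ is quasi-local with $\dim S=d$. Its mcpil $n$ starts at $0$ and ends at the maximal ideal. By incomparability its contraction is a chain of length $n$ from $0$ to the maximal ideal of $R$. Since that chain is not maximal, a prime can be inserted, so $d\ge n+1$. If $n=0$, then $S$ is a field, hence so is $R$, and $d=0$, a contradiction. If $n=1$, no prime lies strictly between $0$ and the unique maximal ideal of $S$, so $d=\dim S=1$, again a contradiction. Hence $2\le n\le d-1$. $\square$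

Neither $R\in\mathcal C$ nor finiteness of $S$ was used. The smallest possible case is $(n,d)=(2,3)$, the case of Section 1. In particular, dimension $3$ in Theorem A is the least possible.

Every example must moreover be non-catenary. The quasi-local domain $S$ has a mcpil $n$ with $n<d$ and also a maximal chain of length $d=\dim S$, both running from $0$ to its maximal ideal. If $R\in\mathcal C$, then $R$ too has a mcpil $n$ and a mcpil $d$, so $R$ is also non-catenary.

The easiest Henselian rings are the complete ones, so one tries them first. We now see exactly why they fail. Two small tools come first; both are used again in Section 8.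

**Lemma 2 (lifting).** If $D\subset D'$ is an integral extension of domains, every maximal chain in $D$ is the contraction of a maximal chain of $D'$ of the same length.

*Proof.* Start with $0\subset D'$ over $0\subset D$ and lift the chain by going up. A prime strictly between two consecutive terms upstairs would contract, by incomparability, to a prime strictly between the terms downstairs. The last term lies over a maximal ideal, so it is maximal. $\square$

**Lemma 3 (first step over a normal domain).** Let $C$ be a normal domain, $E$ an integral extension domain, and $E_1\neq0$ a prime of $E$ with no prime strictly between $0$ and $E_1$. Then $\operatorname{ht}(E_1\cap C)=1$.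

*Proof.* $E_1\cap C\ne0$ by incomparability. If $0\subsetneq\mathfrak a\subsetneq E_1\cap C$ with $\mathfrak a$ prime, going down gives a prime $E'\subset E_1$ with $E'\cap C=\mathfrak a$. Its contraction differs from those of $0$ and $E_1$, so $E'$ lies strictly between $0$ and $E_1$. This is impossible. $\square$

**Lemma 4.** If $C$ is a complete local domain and $E$ an integral extension domain of $C$, every maximal chain of primes in $E$ has length $\dim C$.

*Proof.* We use induction on $\dim C$. If $\dim C=0$, then $C$ and $E$ are fields. Let $\dim C\ge1$, and let $C'$ be the integral closure of $C$, a complete local normal domain with $\dim C'=\dim C$. It lies in $\operatorname{Frac}C\subset\operatorname{Frac}E$, and $E[C']\subset\operatorname{Frac} E$ is integral over $E$ and over $C'$. By Lemma 2 we may lift the given chain to $E[C']$, so we may assume that $C=C'$ is normal. Let the chain be $0\subset E_1\subset\dots\subset E_l$; here $l\ge1$, since $\dim E=\dim C\geq 1$ and so $E$ is not a field. By Lemma 3, $\mathfrak p=E_1\cap C$ has height $1$. So $C/\mathfrak p$ is a complete local domain of dimension $\dim C-1$, and $E/E_1$ is an integral extension domain of it, with the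 maximal chain $0\subset E_2/E_1\subset\dots\subset E_l/E_1$ of length $l-1$. By induction $l-1=\dim C-1$. $\square$

So if $R$ is complete, then $R\in\mathcal C$, but every maximal chain in every integral extension domain has length $\dim R$. Its contraction then has length $\dim R$ as well, and so is maximal. No complete $R$ gives an example.

The second sensible attempt is to glue two primes $P,Q$ of some local domain $B$, so as to get $R\subset B$ finite with $P\cap R=Q\cap R=\mathfrak p$, where $\operatorname{ht}P=1$ and $\operatorname{ht}Q\ge2$. Then a maximal chain through $P$ would contract to a chain that can be refined below $\mathfrak p$. But $B/P$ and $B/Q$ are both integral over $R/\mathfrak p$, so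
$$\dim B/P=\dim R/\mathfrak p=\dim B/Q. \qquad (1)$$
In a catenary local domain all maximal chains have the same length, so $\operatorname{ht}P=\dim B-\dim B/P=\dim B-\dim B/Q=\operatorname{ht}Q$, and the height jump is impossible. This is exactly where gluing in a complete, or any catenary, domain breaks down. Note also that for Henselian $R$ the ring $B$ is quasi-local, so one cannot glue two distinct maximal ideals. The gluing must take place strictly below the maximal ideal.

Finally, if $n=2$, the ring $R$ cannot be integrally closed, so some gluing-like loss of normality is unavoidable. Take a mcpil $0\subset Q\subset N$ in $S$ with $R$ Henselian. If $R$ were normal, Lemma 3 would give $\operatorname{ht}(Q\cap R)=1$. Since $S$ is quasi-local and nothing lies strictly between $Q$ and $N$, also $\dim R/(Q\cap R)=\dim S/Q=1$. So the chain would contract to a maximal chain.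

What we need, then, is a Henselian domain $B$ that is non-catenary in a controlled way: a prime $P_1$ of height $1$ and a prime $Q'$ of height at least $2$ with isomorphic quotients. We also want $B$ normal, so that Lemma 3 controls the first step of every chain above it. Complete *domains* are excluded, but the complete *non-domain* $T$ has all the desired chains, and we shall cut a domain out of it.

## 4. A field inside $T_q$ that meets every coset

For the rest of the notes fix $2\le n<d$ and a countable field $k$. Put $m=n-1\ge1$, $r=d-n+1\ge2$, and
$$T=k[[x,y_1,\dots,y_r,w_1,\dots,w_m]]/(xy_1,\dots,xy_r).$$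
Write $(y)=(y_1,\dots,y_r)T$, let $M$ be the maximal ideal of $T$, and let $q=(x,y_1,\dots,y_r)T$. For $(n,d)=(2,3)$ we have $m=1$, $r=2$, and this is the ring of Section 1 with $w=w_1$.

**Step 1: the basic structure of $T$.** The purpose is to know the minimal primes and the zero divisors. In the power series ring, $(xy_1,\dots,xy_r)=(x)\cap(y_1,\dots,y_r)$: if $xg\in(y_1,\dots,y_r)$, then $g\in(y_1,\dots,y_r)$, since this ideal is prime and does not contain $x$. So in $T$ we have $(x)\cap(y)=0$. Both ideals are prime and neither contains the other, so $T$ is reduced with minimal primes $(x)$ and $(y)$. Further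
$$T/(x)=k[[y,w]],\ \dim=r+m=d;\qquad T/(y)=k[[x,w]],\ \dim=1+m=n;\qquad T/q=k[[w_1,\dots,w_m]].$$
Thus $\dim T=d$. The zero divisors of the reduced ring $T$ form $(x)\cup(y)\subset q$, so $T\subset T_q$. Let $\psi:T_q\to\operatorname{Frac}(T/q)$ be the residue map; an element of $T_q$ is a unit if and only if $\psi$ does not kill it.

We shall take $B=L\cap T$ for a subfield $L$ of $T_q$. Nonzero elements of $L$ are units of $T_q$, so such a $B$ avoids $q$ except at $0$. For $B$ to have the same quotients as $T$, it must meet every coset $t+uT$ with $u\notin q$. The next step arranges this.

**Step 2: generators in every coset.** Since $k$ is countable, $|T|=|T/q|=2^{\aleph_0}$ (here $m\ge1$ is used). Index the pairs $(t,u)\in T\times(T\setminus q)$ by the ordinals $\alpha<2^{\aleph_0}$. By transfinite recursion choose, for the $\alpha$-th pair $(t,u)$, an element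
$$t_\alpha\in t+uT\quad\text{with }\psi(t_\alpha)\text{ transcendental over }K_\alpha=k(\psi(t_\beta):\beta<\alpha).$$
This is possible. The algebraic closure of $K_\alpha$ in $\operatorname{Frac}(T/q)$ has cardinality at most $\max(\aleph_0,|\alpha|)<2^{\aleph_0}$. The image of $t+uT$ in $T/q$ is a coset of the ideal $\bar u\,(T/q)$, which is nonzero, and multiplication by $\bar u$ is injective on the domain $T/q$. So this image has $2^{\aleph_0}$ elements, and some of them are transcendental over $K_\alpha$.

**Step 3: the field $F$.** The family $(\psi(t_\alpha))$ is algebraically independent over $k$. If $g$ is a nonzero polynomial over $k$, then $\psi(g(t_{\alpha_1},\dots,t_{\alpha_j}))=g(\psi(t_{\alpha_1}),\dots,\psi(t_{\alpha_j}))\neq0$. So every nonzero element of $k[t_\alpha:\alpha<2^{\aleph_0}]$ is a unit of $T_q$. Hence $T_q$ contains the field $F=k(t_\alpha:\alpha<2^{\aleph_0})$, a rational function field in the $t_\alpha$.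

One could stop here and try $F\cap T$. The only thing that goes wrong is the Henselian property, as we now check for $\operatorname{char}k\neq2$. Let $t_\alpha$ be the element chosen for the pair $(1,w_1)$, so $t_\alpha\in1+w_1T$. The polynomial $X^2-t_\alpha$ has the simple root $1$ modulo $M$. Were $F\cap T$ Henselian (its maximal ideal will be $M\cap F$), $t_\alpha$ would be a square in $F$. But $t_\alpha$ is one of the variables of the rational function field $F$, and so is not a square. The cure is to enlarge $F$ as far as possible.

**Step 4: the maximal field.** The union of a chain of subfields of $T_q$ is a subfield, so by Zorn's lemma there is a maximal subfield $L$ of $T_q$ containing $F$. Put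
$$B=L\cap T .$$

## 5. The nonzero primes of $B=L\cap T$ are the primes of $T$ outside $q$

**Proposition 5.**

(a) $B$ is a domain and $B\cap q=0$.

(b) For $u\in T\setminus q$: $B+uT=T$, and $uT=bT$ for some $b\in B$.

(c) $J\mapsto J\cap B$ is an inclusion-preserving bijection from the ideals $J\not\subset q$ of $T$ onto the nonzero ideals of $B$, with inverse $I\mapsto IT$. Moreover $B/(J\cap B)\cong T/J$ via the inclusion $B\subset T$. In particular it restricts to an order isomorphism between $\{p\in\operatorname{Spec}T:p\not\subset q\}$ and $\operatorname{Spec}B\setminus\{0\}$.

(d) $B$ is a Noetherian local domain with maximal ideal $N=M\cap B$ and $B/N=k$.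

(e) $B$ is Henselian.

(f) $B$ is integrally closed.

(g) $\dim B=d$.

*Proof.* **(a): no nonzero element of $B$ lies in $q$.** Nonzero elements of $B\subset L$ are units of $T_q$, hence lie outside $q$. And $B$ is a subring of the field $L$.

**(b): $B$ is dense enough.** All $t_\alpha$ lie in $F\cap T\subset B$, so $B$ meets every coset $t+uT$ with $u\notin q$. This says $B+uT=T$. Next, $uw_1\notin q$ because $q$ is prime and $w_1\notin q$. So $B$ meets $u+uw_1T$ in some $b=u(1+w_1s)$ with $s\in T$. As $1+w_1s$ is a unit of $T$, $bT=uT$.

**(c): comparing ideals.** Let $0\ne b\in B$. If $c=bt\in B$ with $t\in T$, then $t=b^{-1}c$ in $T_q$, so $t\in L\cap T=B$. Thus $bT\cap B=bB$. Also $b\notin q$ by (a), so $B+bT=T$ by (b). Hence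
$$B/bB=B/(bT\cap B)\cong(B+bT)/bT=T/bT. \qquad (2)$$
So the ideals of $B$ containing $b$ correspond to the ideals of $T$ containing $b$, via $J\mapsto J\cap B$, and $B/(J\cap B)\cong T/J$. The inverse is $I\mapsto I+bT$. This is an ideal of $T$ by (2), it contains $I$, and it is contained in $IT$, so it equals $IT$.

It remains to see that every ideal in question contains a suitable $b$. A nonzero ideal $I$ of $B$ contains some $b\neq0$, and $IT\ni b$ is not contained in $q$ by (a). An ideal $J\not\subset q$ of $T$ contains some $u\notin q$, and by (b) it contains $uT=bT$ with $b\in B$; here $b\ne0$ because $u\neq0$. The formulas $J\cap B$ and $IT$ do not depend on $b$, so the bijection holds as stated. Since quotients agree, primes correspond to primes.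

**(d): Noetherian and local.** If $I$ is a nonzero ideal and $0\neq b\in I$, then $I/bB$ is an ideal of the Noetherian ring $B/bB\cong T/bT$, so $I$ is finitely generated. If $b\in B\setminus M$, then $b$ is a unit of $T$ and $b^{-1}\in L\cap T=B$. So $B$ is local with maximal ideal $M\cap B$. By (c) with $J=M$, $B/N\cong T/M=k$.

**(e): maximality of $L$ gives Hensel's property.** Let $f\in B[X]$ be monic with a simple root $a_0\in B/N=T/M$. As $T$ is complete, there is $\alpha\in T$ lifting $a_0$ with $f(\alpha)=0$ and $f'(\alpha)$ a unit of $T$. We must show $\alpha\in B$. Factor $f=\prod f_i$ into monic irreducibles in $L[X]$. Since $f'(\alpha)$ is a unit, $\psi(f'(\alpha))\neq0$, so $\psi(\alpha)$ is a simple root of $\psi(f)=\prod\psi(f_i)$. Hence there is exactly one index $i$ with $\psi(f_i(\alpha))=0$. For $j\neq i$, $f_j(\alpha)$ is a unit of $T_q$. As $\prod_j f_j(\alpha)=f(\alpha)=0$, we get $f_i(\alpha)=0$. So $L[\alpha]\subset T_q$ is the image of the field $L[X]/(f_i)$, hence is a subfield of $T_q$ containing $L$. By maximality $\alpha\in L$, and so $\alpha\in L\cap T=B$.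

**(f): normality comes from the two branches.** Let $b,c\in B$, $c\neq0$, with $b/c$ integral over $B$. By (a), $B$ meets $(x)$ and $(y)$ only in $0$, so $B$ embeds in $T/(x)$ and in $T/(y)$, and $b/c$ has images in their fraction fields. These images are integral over the power series rings $T/(x)$ and $T/(y)$, which are normal. So they are elements $\alpha_1\in T/(x)$ and $\alpha_2\in T/(y)$, with $c\alpha_1=b$ in $T/(x)$ and $c\alpha_2=b$ in $T/(y)$. Passing to the domain $T/q$, where $\bar c\ne0$, we get $\bar c\bar\alpha_1=\bar b=\bar c\bar\alpha_2$, so $\bar\alpha_1=\bar\alpha_2$. Since $(x)\cap(y)=0$ and $(x)+(y)=q$, the fiber product fact gives $T=T/(x)\times_{T/q}T/(y)$. So $(\alpha_1,\alpha_2)$ comes from some $t\in T$, and $ct=b$ because this holds modulo $(x)$ and modulo $(y)$. In $T_q$ this reads $t=b/c\in L$, so $b/c\in L\cap T=B$.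

**(g): the dimension.** A chain $0\subset P_1\subset\dots\subset P_j$ in $B$ gives a chain $P_1T\subset\dots\subset P_jT$ of primes of $T$ not contained in $q$. The minimal primes of $T$ lie in $q$, so $P_1T$ properly contains one of them, and $j\le\dim T=d$. Conversely $T/(x,w_1)=k[[y_1,\dots,y_r,w_2,\dots,w_m]]$ has dimension $r+m-1=d-1$. A chain of length $d-1$ of primes of $T$ containing $(x,w_1)$ consists of primes not contained in $q$, because $w_1\notin q$. Contract it to $B$ and add $0$: this is a chain of length $d$. $\square$

Only part (e) used that $L$ is maximal; the other parts hold for any field between $F$ and $T_q$. This is why the attempt $F\cap T$ fails at the Henselian property and nowhere else.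

## 6. Gluing $P_1$ to $Q'$ while $P_2$ stays untouched

Consider the following primes of $T$; the quotient by each is a power series ring over $k$:
$$p_1=(y,w_1),\quad p_2=(y,w_1-x),\quad z=(x,w_1),\quad q'=(x,w_1,y_1,\dots,y_{r-1}).$$
None is contained in $q$, since $w_1\notin q$ and $w_1-x\notin q$. Let $P_1,P_2,Z,Q'$ be the corresponding nonzero primes of $B$. Since $r\ge2$, $z\subsetneq q'$, hence
$$0\subsetneq Z\subsetneq Q'. \qquad (3)$$
We shall identify $P_1$ with $Q'$. The role of $P_2$ is this: gluing spoils the mcpil $n$ through $P_1$, but $R$ must still have *some* mcpil $n$ in order to lie in $\mathcal C$, and the chain through $P_2$ will survive.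

**Step 1: $P_1$ and $P_2$ have height $1$ and $\dim B/P_i=n-1$.** Let $p\subset p_i$ be a prime of $T$. In $T/p_i$ the element $x$ is nonzero, so $x\notin p$. From $xy_j=0$ we get $(y)\subset p$. Now $p_i/(y)$ is generated by $w_1$ or $w_1-x$ in $k[[x,w_1,\dots,w_m]]$, so it has height one by Krull's principal ideal theorem, and $p\in\{(y),p_i\}$. Since $(y)\subset q$, Proposition 5(c) shows that there is no prime strictly between $0$ and $P_i$. Also $B/P_i\cong T/p_i\cong k[[x,w_2,\dots,w_m]]$, of dimension $m=n-1$.

**Step 2: the gluing map.** Both $T/p_1$ and $T/q'$ are power series rings in $m$ variables. To identify them, let $\Lambda=k[[s,w_2,\dots,w_m]]$ and let $\varphi_1,\varphi_2:T\to\Lambda$ be the continuous $k$-homomorphisms fixing $w_2,\dots,w_m$ with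
$$\varphi_1:\ x\mapsto s,\ y_i\mapsto0,\ w_1\mapsto0;\qquad\varphi_2:\ y_r\mapsto s,\ x,w_1,y_1,\dots,y_{r-1}\mapsto0 .$$
They respect the relations $xy_i=0$, because each sends $x$ or all the $y_i$ to $0$. They are surjective with $\ker\varphi_1=p_1$ and $\ker\varphi_2=q'$. Put $\Phi=(\varphi_1,\varphi_2):T\to\Lambda^2$ and $J=\ker\Phi=p_1\cap q'$. We claim that
$$\Phi(T)=\{(f,g)\in\Lambda^2:\ f\equiv g\bmod s\}. \qquad (4)$$
Modulo $s$, both $\varphi_1$ and $\varphi_2$ send $x,y_1,\dots,y_r,w_1$ to $0$ and fix the other $w_j$, which gives "$\subset$". Conversely, let $f\equiv g\bmod s$. Choose $t\in T$ with $\varphi_2(t)=g$. Then $f-\varphi_1(t)\equiv f-g\equiv0$ modulo $s$, say $f-\varphi_1(t)=s\,\varphi_1(t')$ with $t'\in T$. Now $\Phi(t+xt')=(f,g)$, because $\varphi_2(x)=0$.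

**Step 3: the same map on $B$, and the ring $R$.** We have $w_1\in p_1\cap q'=J$ and $w_1\notin q$, so $B+J=T$ by Proposition 5(b), and therefore $\Phi(B)=\Phi(T)$. Put $I=J\cap B=P_1\cap Q'$, a nonzero ideal of $B$ by Proposition 5(c), and define
$$R=\{\beta\in B:\varphi_1(\beta)=\varphi_2(\beta)\},\qquad S=B.$$
$R$ is a subring of $B$, and $I\subset R$ because both $\varphi_i$ vanish on $I$. Write $\varphi=\varphi_1|_R=\varphi_2|_R$.

A toy model for what follows is the subring $R_0=\{f\in k[X]:f(0)=f(1)\}$ of $k[X]$, in which the points $0$ and $1$ of the line are glued. It contains $k$ and the ideal $X(X-1)k[X]$, and $f-f(0)-(f(1)-f(0))X$ lies in that ideal. So $k[X]=R_0+R_0X$, and $(X)$ and $(X-1)$ have the same contraction. The same computation works in our setting.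

**Proposition 6.**

(a) $S=R+Rb$ for some $b$; $R$ is a local domain, $\dim R=d$, $\operatorname{Frac}R=\operatorname{Frac}S$, and $S$ is the integral closure of $R$.

(b) $R$ is Henselian.

(c) $S$ has a mcpil $n$ that does not contract to a maximal chain in $R$.

(d) $R$ has a mcpil $n$ and a mcpil $d$.

*Proof.* **(a): finiteness first, everything else from it.** By (4) and $\Phi(B)=\Phi(T)$, there is $b\in B$ with $\Phi(b)=(s,0)$. Let $\beta\in B$ and write $\Phi(\beta)=(g+sh,g)$. Choose $r_0,r_1\in B$ with $\Phi(r_0)=(g,g)$ and $\Phi(r_1)=(h,h)$; these lie in $R$. Then
$$\Phi(\beta-r_0-r_1b)=(g+sh-g-hs,\ g-g-0)=0,$$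
so $\beta-r_0-r_1b\in I\subset R$. Hence $B=R+Rb$. By Eakin–Nagata, $R$ is Noetherian. By lying over, each maximal ideal of $R$ is the contraction of a prime of $B$, which is maximal by integrality, hence equal to $N$. So $R$ is local with maximal ideal $\mathfrak m=N\cap R$, and $\dim R=\dim B=d$. Take $0\neq c\in I$. Then $cB\subset I\subset R$, so every $\beta\in B$ equals $(c\beta)/c$ with numerator and denominator in $R$, and the fraction fields agree. As $B$ is integral over $R$ and integrally closed by Proposition 5(f), it is the integral closure of $R$.

**(b): a lifted root takes the same value on both sides.** Let $f\in R[X]$ be monic with a simple root $a_0\in R/\mathfrak m\subset B/N=k$. As $B$ is Henselian, there is $\alpha\in B$ with $f(\alpha)=0$ lifting $a_0$. Since $f$ has coefficients in $R$, both $\gamma=\varphi_1(\alpha)$ and $\gamma'=\varphi_2(\alpha)$ are roots in $\Lambda$ of the same polynomial $h=\varphi(f)$. Both have residue $a_0\in k$, because $\varphi_1$ and $\varphi_2$ are local homomorphisms inducing the identity on $k$. Such a root is unique. Indeed, for some $\lambda\in\Lambda$,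
$$0=h(\gamma')-h(\gamma)=(\gamma'-\gamma)\bigl(h'(\gamma)+(\gamma'-\gamma)\lambda\bigr).$$
Here $h'(\gamma)$ is a unit since $a_0$ is a simple root, and $\gamma'-\gamma$ is in the maximal ideal, so the second factor is a unit and $\gamma=\gamma'$. Thus $\varphi_1(\alpha)=\varphi_2(\alpha)$, that is, $\alpha\in R$, and $\alpha$ lifts $a_0$.

**(c): the chain through $P_1$ is spoiled.** By Step 1, $\operatorname{ht}P_1=1$ and $\dim B/P_1=n-1$. So there is a chain $0\subset P_1\subset\dots\subset N$ in $B$ of length $n$ whose part from $P_1$ to $N$ has length $n-1=\dim B/P_1$. Nothing can be inserted, so it is a mcpil $n$. Its contraction begins with $0\subset P$, where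
$$P=P_1\cap R=\{\beta\in R:\varphi_1(\beta)=0\}=\ker\varphi=\{\beta\in R:\varphi_2(\beta)=0\}=Q'\cap R .$$
Incomparability applied to (3) gives $0\subsetneq Z\cap R\subsetneq Q'\cap R=P$. So the contracted chain is not maximal.

**(d): the chain through $P_2$ survives.** A chain of length $d=\dim R$ in $R$ is a mcpil $d$. For $n$, we show that $P'=P_2\cap R$ has height $1$ and $\dim R/P'=n-1$. The element $w_1$ lies in $J$ but not in $p_2$, because in $T/p_2\cong k[[x,w_2,\dots,w_m]]$ it equals $x\neq0$. So $J\not\subset p_2$, and hence $I\not\subset P_2$: otherwise $J=IT\subset P_2T=p_2$ by Proposition 5(c). Choose $c\in I\setminus P_2$. Since $cB\subset R$, we have $R_c=B_c$. The primes of $R$ not containing $c$ and the primes of $B$ not containing $c$ are therefore both the primes of this one ring, and $P'$ corresponds to $P_2$. Hence $R_{P'}=B_{P_2}$ and $\operatorname{ht}P'=\operatorname{ht}P_2=1$. Since $B/P_2$ is integral over $R/P'$, $\dim R/P'=\dim B/P_2=n-1$. A chain of length $n-1$ from $P'$ to $\mathfrak m$, with $0$ put in front, is a mcpil $n$ in $R$. $\square$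

Condition (1) is met here with $\dim B/P_1=\dim B/Q'=n-1$ although $\operatorname{ht}P_1=1$ and $\operatorname{ht}Q'\ge2$, which is the situation that a catenary $B$ forbids.

## 7. Membership in $\mathcal C$ when $(n,d)=(2,3)$

*Proof of Theorem A.* Take $(n,d)=(2,3)$. By Proposition 6 it remains to show $R\in\mathcal C$, and for this only that the length of every maximal chain in an integral extension domain occurs in $R$. Let $D$ be an integral extension domain of $R$ with a mcpil $l$. Since $R$ is Henselian, $D$ is quasi-local, and $\dim D=\dim R=3$. So $l\le3$, and $l\ne0$ since $D$ is not a field. If $l=1$, no prime lies strictly between $0$ and the unique maximal ideal of $D$, so $\dim D=1$, a contradiction. Hence $l\in\{2,3\}$, and $R$ has both a mcpil $2$ and a mcpil $3$ by Proposition 6(d). So $R\in\mathcal C$. $\blacksquare$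

For $d\ge4$ this count is no longer enough. It leaves all lengths $2\le l\le d$ possible, while Proposition 6(d) supplies only $n$ and $d$. There we need to know every maximal chain in every integral extension domain of $R$.

## 8. Every maximal chain over $R$ has length $n$ or $d$

*Proof of (2)⇒(1) in Theorem B and of the additional claims.* Let $2\le n<d$ and $R,S=B$ as in Section 6. By Proposition 6, and since $B$ is normal, Henselian and local by Proposition 5, it remains to prove the following.

**Claim.** If $D$ is an integral extension domain of $R$ with a mcpil $l$, then $l\in\{n,d\}$.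

With Proposition 6(d) this gives both $R\in\mathcal C$ and the statement that the set of lengths, in $R$ or in all integral extension domains of $R$, is exactly $\{n,d\}$.

**Step 1: pass from $R$ to the normal ring $B$.** Lemma 3 needs a normal base, and $R$ is not normal. But $B\subset\operatorname{Frac}B=\operatorname{Frac}R\subset\operatorname{Frac}D$, and $D[B]$ is an integral extension domain of $D$. By Lemma 2 the given chain lifts to $D[B]$ with the same length. So we may replace $D$ by $D[B]$ and assume $B\subset D$; then $D$ is integral over $B$. Let the chain be $0\subset D_1\subset\dots\subset D_l$. Here $l\ge1$, since $\dim D=d>0$ and $D$ is not a field.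

**Step 2: take one step, and land over a complete domain.** By Lemma 3, $P=D_1\cap B$ has height $1$. By Proposition 5(c), $p=PT$ is a prime of $T$ that is minimal among the primes of $T$ not contained in $q$, and $B/P\cong T/p$ is a complete local domain. The ring $D/D_1$ is an integral extension domain of $B/P$, with the maximal chain $0\subset D_2/D_1\subset\dots\subset D_l/D_1$ of length $l-1$. Lemma 4 gives
$$l=1+\dim T/p. \qquad (5)$$

**Step 3: compute $\dim T/p$.** Let $p_0\in\{(x),(y)\}$ be a minimal prime of $T$ contained in $p$, and pick $u\in p\setminus q$. Let $p^*\subset p$ be a prime minimal over $p_0+uT$. It contains $u$, so it is not contained in $q$, and the minimality of $p$ gives $p^*=p$. Hence in the power series ring $T/p_0$ the prime $p/p_0$ is minimal over the principal ideal generated by the image of $u$. This image is nonzero, since $u\notin q\supset p_0$. By Krull's principal ideal theorem $p/p_0$ has height $1$. As $T/p_0$ is a complete local domain,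
$$\dim T/p=\dim T/p_0-1\in\{d-1,\ n-1\},$$
because $\dim T/(x)=d$ and $\dim T/(y)=n$. With (5), $l\in\{n,d\}$, which proves the claim.

So (2) implies (1), with all the additional properties. The implication (1)⇒(2) is Proposition 1. $\blacksquare$
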